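
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Vector bundles of maximal Monge--Amp\`ere volume}


\begin{abstract}
Several Monge--Amp\`ere type volume forms can be attached to the Chern curvature of a positively curved vector bundle $E$ of rank $r$ on a projective manifold of dimension $n$. Each of the resulting volumes, defined as a supremum over all positively curved metrics, is at most $c_1(E)^n/(n!\,r^n)$. We prove the conjecture that equality holds if and only if $E$ is numerically projectively flat, the supremum being attained or not. The deficit in the inequality controls the trace-free part of the curvature in $L^2$, hence all slopes of subsheaves and the discriminant of $E$; conversely, a numerically projectively flat bundle has metrics whose curvature is uniformly close to a scalar form times the identity. We also bound the volumes by the Harder--Narasimhan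 slopes of $E$, and compute them exactly on curves.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The functionals}
Throughout, $X$ is a connected projective manifold of dimension $n\ge1$ and $E\to X$ is a holomorphic vector bundle of rank $r\ge1$. For a smooth hermitian metric $h$ on $E$, local coordinates $(z_j)$ and a local $h$-orthonormal frame $(e_\lambda)$, we write the Chern curvature as
\[
\Theta_{E,h}=i\nabla_{E,h}^2=i\sum_{1\le j,k\le n,\ 1\le\lambda,\mu\le r}c_{jk\lambda\mu}\,dz_j\wedge d\bar z_k\otimes e_\lambda^*\otimes e_\mu ,\qquad \overline{c_{jk\lambda\mu}}=c_{kj\mu\lambda}.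
\]
The curvature is \emph{Nakano positive}, $\Theta_{E,h}>_N0$, if $\sum c_{jk\lambda\mu}u_{j\lambda}\bar u_{k\mu}>0$ for all nonzero $u\in T_X\otimes E$; \emph{dual Nakano positive}, $\Theta_{E,h}>_{N^*}0$, if $\sum c_{jk\mu\lambda}u_{j\lambda}\bar u_{k\mu}>0$ for all nonzero $u$; and \emph{Griffiths positive}, $\Theta_{E,h}>_G0$, if $\sum c_{jk\lambda\mu}\xi_j\bar\xi_kv_\lambda\bar v_\mu>0$ for all nonzero $\xi\in T_X$, $v\in E$. Testing on $u_{j\lambda}=\xi_jv_\lambda$, respectively $u_{j\lambda}=\xi_j\bar v_\lambda$, shows that each of the first two conditions implies the third.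

Put $dV=i\,dz_1\wedge d\bar z_1\wedge\dots\wedge i\,dz_n\wedge d\bar z_n$ and define $(n,n)$-forms as follows.
\begin{itemize}
\item If $\Theta_{E,h}>_N0$, then $\Phi_N(\Theta_{E,h})=\det(c_{jk\lambda\mu})_{(j,\lambda),(k,\mu)}^{1/r}\,dV$.
\item If $\Theta_{E,h}>_{N^*}0$, then $\Phi_{N^*}(\Theta_{E,h})=\det(c_{jk\mu\lambda})_{(j,\lambda),(k,\mu)}^{1/r}\,dV$.
\item If $\Theta_{E,h}>_G0$, put $\Theta(v)=\big(\sum_{\lambda,\mu}c_{jk\lambda\mu}v_\lambda\bar v_\mu\big)_{jk}$ and $a(v)=\det\Theta(v)$ for $v\in E_x$, so that $a(v)>0$ if $v\ne0$. Then $\Phi_G(\Theta_{E,h})=\big(\inf_{|v|_h=1}a(v)\big)dV$, and for $s\in[r-1,\infty)$, $s>0$,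
\[
\Phi_{G,s}(\Theta_{E,h})=\Big(\int_{|v|_h=1}a(v)^{-s}\,d\sigma(v)\Big)^{-1/s}dV ,
\]
where $\sigma$ is the rotation-invariant probability measure on the unit sphere of $E_x$. We also put $\Phi_{G,\infty}=\Phi_G$, the limit of $\Phi_{G,s}$ as $s\to\infty$.
\end{itemize}
These forms do not depend on the coordinates or on the orthonormal frame. We call $P$ \emph{admissible} if $P\in\{N,N^*,G\}$ or $P=(G,s)$ with $s\in[r-1,\infty]$, $s>0$; for $P=(G,s)$ the relation $>_P$ means $>_G$. (The lower bound $s\ge r-1$ is part of the definition, but our arguments use only $s>0$.) We say that $h$ is \emph{$P$-positive} if $\Theta_{E,h}>_P0$. If $E$ has a $P$-positive metric, its \emph{Monge--Amp\`ere volume} is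
\[
\mathrm{MAVol}_P(E)=\sup_{h,\ \Theta_{E,h}>_P0}\ \frac1{(2\pi)^n}\int_X\Phi_P(\Theta_{E,h}).
\]

For $r=1$ all these forms equal $\Theta_{E,h}^n/n!$, so the volume is $c_1(E)^n/n!$ and every positive metric attains it. For $r>1$ the integral depends on $h$, but it has a universal bound. Take $P=N$. The form $\omega=\mathrm{Tr}_E\Theta_{E,h}$ is a K\"ahler form in the class $2\pi c_1(E)$. Choose coordinates with $\omega=i\sum dz_j\wedge d\bar z_j$ at a point. The positive $nr\times nr$ matrix $(c_{jk\lambda\mu})$ then has trace $n$, so by the inequality between arithmetic and geometric means its determinant is at most $r^{-nr}$, and hence $\Phi_N\le\omega^n/(n!\,r^n)$. Integration gives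
\begin{equation}\label{eq:upper}
\mathrm{MAVol}_P(E)\le\frac1{n!\,r^n}\,c_1(E)^n
\end{equation}
for $P=N$. It is known that \eqref{eq:upper} holds for every admissible $P$, and that it is an equality \emph{with the supremum attained} if and only if $E$ is \emph{projectively flat}, that is, has a metric with $\Theta_{E,h}=\frac1r\mathrm{Tr}_E\Theta_{E,h}\otimes\mathrm{Id}_E$. (Both facts are reproved in Section~\ref{sec:pointwise}.)

\subsection{The question and the answer}
When is \eqref{eq:upper} an equality if we do not ask that the supremum be attained? A maximizing sequence of metrics should have curvature closer and closer to scalar. It need not converge, however, so one expects a limiting version of projective flatness. Algebraic geometry provides one.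

\begin{definition}
$E$ is \emph{numerically projectively flat} if the $\mathbb Q$-twisted bundle $F=E\otimes(\det E)^{-1/r}$ is numerically flat, i.e.\ $F$ and $F^*$ are nef. Here ``$F$ is nef'' means that the class $c_1(\mathcal O_{\mathbb P(E)}(1))-\frac1r\pi^*c_1(E)$ is nef on the bundle $\pi:\mathbb P(E)\to X$ of rank-one quotients of $E$. For $F^*$ one replaces $E$ by $E^*$; the class is then $c_1(\mathcal O_{\mathbb P(E^*)}(1))+\frac1r\pi^*c_1(E)$.
\end{definition}

The conjecture that numerical projective flatness is the answer was posed in \cite{MA}. We prove it.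

\begin{theorem}\label{thm:main}
Let $P$ be admissible and suppose that $E$ has a $P$-positive metric. Then $\mathrm{MAVol}_P(E)=\frac1{n!\,r^n}c_1(E)^n$ if and only if $E$ is numerically projectively flat.
\end{theorem}

Write $\Delta(E)=2r\,c_2(E)-(r-1)c_1(E)^2=c_2(\mathrm{End}\,E)$ for the discriminant. Theorem~\ref{thm:main} is part of the following classification.

\begin{theorem}\label{thm:class}
For a holomorphic vector bundle $E$ of rank $r$ on $X$ the following are equivalent.
\begin{enumerate}
\item[(1)] For some admissible $P$, $E$ has a $P$-positive metric and $\mathrm{MAVol}_P(E)=\frac{c_1(E)^n}{n!\,r^n}$.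
\item[(2)] The same holds for every admissible $P$.
\item[(3)] $\det E$ is ample and $E$ is numerically projectively flat.
\item[(4)] $\det E$ is ample, $E$ is $c_1(E)$-semistable and, if $n\ge2$, $\Delta(E)\cdot c_1(E)^{n-2}=0$.
\item[(5)] $\det E$ is ample, and $E$ has a filtration by holomorphic subbundles whose quotients carry, for every K\"ahler form $\omega\in2\pi c_1(E)$, metrics with curvature $\frac1r\omega\otimes\mathrm{Id}$.
\item[(6)] $\det E$ is ample, and for every K\"ahler form $\omega\in2\pi c_1(E)$ and every $\varepsilon>0$ there is a metric $h$ on $E$ with $\sup_X|\Theta_{E,h}-\frac1r\omega\otimes\mathrm{Id}|_{\omega,h}\le\varepsilon$.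
\end{enumerate}
Moreover, in case \textup{(1)}, every sequence of $P$-positive metrics $h_\nu$ with $\frac1{(2\pi)^n}\int_X\Phi_P(\Theta_{E,h_\nu})\to\frac{c_1(E)^n}{n!\,r^n}$ satisfies
\[
\int_X\big|\Theta_{E,h_\nu}-\tfrac1r\omega_\nu\otimes\mathrm{Id}\big|^2_{\omega_\nu,h_\nu}\,\omega_\nu^n\to0,\qquad \omega_\nu=\mathrm{Tr}_E\Theta_{E,h_\nu}.
\]
\end{theorem}

Two further results are stated where they are proved. Proposition~\ref{prop:quant} is quantitative: it bounds the slopes of subsheaves and the discriminant of any bundle with a $P$-positive metric in terms of the deficit in \eqref{eq:upper}. Theorem~\ref{thm:HN} bounds $\mathrm{MAVol}_P(E)$ by the Harder--Narasimhan slopes of $E$, and computes it when $n=1$.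

\subsection{The method}
The two directions meet at condition (3).

\emph{From volume to algebra.} A maximizing sequence gives no limiting metric, so we do not look for one. We sharpen the inequality of means: the pointwise deficit dominates a constant times $|A|^2$, where $A=\Theta-\frac1r\omega\otimes\mathrm{Id}$ is the trace-free curvature. Integrated, the deficit bounds $\|A\|_{L^2}^2$. The $L^2$ norm is just what topology sees: the contraction $\Lambda A$ bounds the slopes of subsheaves and, for $n\ge2$, the integral $\int(|A|^2-|\Lambda A|^2)\,\omega^n$ is a multiple of $\Delta(E)\cdot c_1(E)^{n-2}$. If the deficit can be made arbitrarily small, then, slopes and Chern numbers being independent of the metric, $E$ is semistable and its discriminant number vanishes. This is condition (4); a theorem of Simpson then yields numerical projective flatness.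

\emph{From algebra to metrics.} A numerically projectively flat bundle is an iterated extension of honest projectively flat bundles, all with the same curvature $\frac1r\omega\otimes\mathrm{Id}$. Rescaling the pieces against each other makes the extension classes small, and the curvature converges uniformly to $\frac1r\omega\otimes\mathrm{Id}$.

Section~\ref{sec:example} shows by hand, in rank two on a curve, how the rescaling works and how a destabilizing subbundle costs volume. Section~\ref{sec:prelim} recalls standard facts. Sections~\ref{sec:struct} and~\ref{sec:metrics} go from algebra to metrics, Sections~\ref{sec:pointwise} and~\ref{sec:slopes} from volume to algebra; Section~\ref{sec:proof} assembles the proofs. Section~\ref{sec:HN} treats unstable bundles.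

\section{Rank two on a curve}\label{sec:example}

Let $n=1$ and $r=2$. The right side of \eqref{eq:upper} is $\frac12\deg E$, and the curvature is a $2\times2$ hermitian matrix of $(1,1)$-forms, so all positivity notions coincide.

\paragraph{A supremum that is not attained.} Let $X=\mathbb C/\Gamma$ be an elliptic curve and $L$ a line bundle of degree $d>0$ with a metric of constant curvature $\kappa\,i\,dz\wedge d\bar z$, so that $\kappa\int_Xi\,dz\wedge d\bar z=2\pi d$. Let $E$ be the $C^\infty$ bundle $L\oplus L$ with the holomorphic structure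
\[
\bar\partial_E=\bar\partial_{L\oplus L}+N\,d\bar z,\qquad N=\begin{pmatrix}0&1\\0&0\end{pmatrix}.
\]
It is an extension $0\to L\to E\to L\to0$, nonsplit because the class of $d\bar z$ in $H^1(X,\mathrm{Hom}(L,L))=H^1(X,\mathcal O)$ is not zero. For $t>0$ let $g_t=\mathrm{diag}(1,t)$. Then $g_t^{-1}\bar\partial_Eg_t=\bar\partial_{L\oplus L}+tN\,d\bar z$: in the gauge $g_t$ the extension class is as small as we like. Let $h_t$ be the metric on $E$ for which $g_t:L\oplus L\to E$ is an isometry. Its Chern connection, read through $g_t$, is $D_0+\theta$, where $D_0$ is the Chern connection of $L\oplus L$ and $\theta=t(N\,d\bar z-N^*dz)$. The connection induced by $D_0$ on $\mathrm{End}(L\oplus L)$ is the trivial one, and $\theta$ has constant coefficients, so $D_0\theta=0$. Moreover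
\[
\theta\wedge\theta=t^2\big(-NN^*d\bar z\wedge dz-N^*N\,dz\wedge d\bar z\big)=t^2\,\mathrm{diag}(1,-1)\,dz\wedge d\bar z .
\]
So the curvature of $h_t$ is $\mathrm{diag}(\kappa+t^2,\kappa-t^2)\,i\,dz\wedge d\bar z$, positive for $t^2<\kappa$. Hence
\[
\Phi_N=\Phi_{N^*}=\sqrt{\kappa^2-t^4}\;i\,dz\wedge d\bar z,\qquad\Phi_G=(\kappa-t^2)\,i\,dz\wedge d\bar z ,
\]
and $\Phi_{G,s}$ lies between $\Phi_G$ and $\kappa\,i\,dz\wedge d\bar z$, because a power mean of negative exponent is at most the arithmetic mean. As $t\to0$, all the integrals divided by $2\pi$ tend to $d=\frac12\deg E$, and \eqref{eq:upper} is an equality.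

The supremum is not attained, because $E$ is not projectively flat. Indeed, suppose $\Theta_{E,h}=\alpha\otimes\mathrm{Id}$. Then $\int_X\alpha=2\pi d$. The curvature of the subbundle $L\subset E$ is $\alpha-\gamma$, where $\gamma\ge0$ is the square of the second fundamental form. As $\int_X(\alpha-\gamma)=2\pi d$, we get $\gamma=0$; then the orthogonal complement of $L$ is holomorphic and the extension splits, a contradiction.

\paragraph{A destabilizing subbundle costs volume.} Now let $X$ be any smooth projective curve, let $E$ of rank two carry a positive metric, and let $L_1\subset E$ be a line subbundle of degree $d_1>d_2$, where $d_2=\deg E-d_1$. In an orthonormal frame $(e_1,e_2)$ with $e_1\in L_1$, write the curvature matrix as $(c_{\lambda\mu})$. The diagonal entries are globally defined positive $(1,1)$-forms; put $T_\lambda=\frac1{2\pi}\int_Xc_{\lambda\lambda}$. Then $T_1+T_2=d_1+d_2$, and $T_1\ge d_1$ because curvature decreases in subbundles. Since $\det c\le c_{11}c_{22}$, the Cauchy--Schwarz inequality gives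
\[
\frac1{2\pi}\int_X\Phi_N\le\sqrt{T_1T_2}\le\sqrt{d_1d_2}<\frac{d_1+d_2}2 ;
\]
the second step holds because $x\mapsto x(d_1+d_2-x)$ decreases for $x\ge\frac12(d_1+d_2)$. (In particular $d_1d_2\ge T_1T_2>0$.) The bound $\sqrt{d_1d_2}$ does not depend on the metric, so equality in \eqref{eq:upper} for $P=N$ forces semistability. Section~\ref{sec:HN} extends this computation to all ranks, dimensions and admissible $P$.

On a curve semistability is the whole story. In dimension $n\ge2$ the contraction $\Lambda\Theta$ is only part of the curvature, and the discriminant accounts for the rest.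

\section{Conventions and standard facts}\label{sec:prelim}

\paragraph{Slopes.} Let $H$ be an ample divisor class, possibly rational. For a torsion-free coherent sheaf $S$ of positive rank put $c_1(S)=c_1(\det S)$ and $\mu_H(S)=c_1(S)\cdot H^{n-1}/\mathrm{rk}\,S$. A torsion-free sheaf is $H$-\emph{semistable} (\emph{stable}) if its subsheaves of smaller positive rank have slope at most (less than) its own. A subsheaf $S\subset E$ is \emph{saturated} if $E/S$ is torsion-free; then $S$ is reflexive, and $S$ is a subbundle off an analytic set of codimension $\ge2$. Passing to the saturation of a subsheaf does not decrease the slope. On a curve $\mu$ is just degree over rank, and a bundle is semistable if and only if its nonzero quotient bundles have slope at least its own. Every torsion-free sheaf has a unique \emph{Harder--Narasimhan filtration} by saturated subsheaves whose successive quotients are semistable with strictly decreasing slopes. Conditions on classes of degree two times $H^{n-2}$ are void if $n=1$.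

\paragraph{Curves and nefness.} A \emph{curve in $X$} is a nonconstant morphism $f:C\to X$ from a smooth connected projective curve. A bundle $V$ is nef if $\mathcal O_{\mathbb P(V)}(1)$ is. Nefness of a class on a projective variety is tested on irreducible curves. Let $C_0\subset\mathbb P(V)$ be an irreducible curve. If $C_0$ lies in a fiber, then $\mathcal O(1)$ has positive degree on it. Otherwise the normalization $C\to C_0$ composed with the projection is a curve $f:C\to X$, together with a rank-one quotient $f^*V\to L$, and $\deg L=\mathcal O(1)\cdot C_0$. Hence, for a rational divisor class $\theta$ on $X$,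
\begin{equation}\label{eq:neftest}
\begin{gathered}
c_1(\mathcal O_{\mathbb P(V)}(1))-\pi^*\theta\ \text{ is nef if }\ \deg L\ge\deg f^*\theta\\
\text{for all curves } f \text{ in } X \text{ and all rank-one quotients } f^*V\to L .
\end{gathered}
\end{equation}
Pullbacks, quotients and extensions of nef bundles are nef, hermitian flat bundles are nef, and a nef bundle on a curve has degree $\ge0$.

\paragraph{Positivity.} If $E$ has a $P$-positive metric $h$, then $\Theta_{E,h}>_G0$, and summing over an orthonormal basis shows that $\omega=\mathrm{Tr}_E\Theta_{E,h}$ is a K\"ahler form in $2\pi c_1(E)$. In particular $\det E$ is ample (Kodaira). For an $\mathrm{End}(E)$-valued form $A=i\sum A_{jk}\,dz_j\wedge d\bar z_k$ put $\Lambda A=\sum_jA_{jj}$ and $|A|^2=\sum|A_{jk\lambda\mu}|^2$, computed at a point with coordinates in which $\omega=i\sum dz_j\wedge d\bar z_j$ there (``$\omega$-unitary'') and an $h$-orthonormal frame. In such coordinates $\omega^n=n!\,dV$, and $\alpha\wedge\omega^{n-1}=\frac1n(\Lambda\alpha)\,\omega^n$ for every $(1,1)$-form $\alpha$.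

\paragraph{Theorems used.}
\begin{itemize}
\item[(T)] In characteristic $0$, tensor products, exterior powers and duals of semistable bundles are semistable, and so are pullbacks of semistable bundles under finite maps of curves \cite[Ch.~3]{HL}.
\item[(UY)] (Donaldson, Uhlenbeck--Yau) An $H$-stable bundle has a Hermite--Einstein metric, i.e.\ one with $\Lambda\Theta$ a constant multiple of $\mathrm{Id}$, with respect to a K\"ahler form in the class of $H$.
\item[(KL)] (L\"ubke; see \cite[IV.4]{Ko}) Let $n\ge2$. If $G$ of rank $p$ has a Hermite--Einstein metric with respect to a K\"ahler form in the class of $H$, and $\Delta(G)\cdot H^{n-2}=0$, then this metric satisfies $\Theta_G=\frac1p\mathrm{Tr}\,\Theta_G\otimes\mathrm{Id}$.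
\item[(S)] \cite[Thm~2, with zero Higgs field]{Si} Let $V$ be an $H$-semistable bundle with $c_1(V)\cdot H^{n-1}=0$ and $ch_2(V)\cdot H^{n-2}=0$. Then $V$ has a filtration by subbundles whose successive quotients are $H$-stable bundles with vanishing real Chern classes.
\item[(DPS)] \cite[Thm~2.5]{DPS} Let $n\ge2$. If $V$ is nef, then $0\le c_2(V)\cdot H^{n-2}\le c_1(V)^2\cdot H^{n-2}$.
\end{itemize}

The facts (UY) and (KL) enter only through the following consequence.

\begin{lemma}\label{lem:pf}
Let $G$ be an $H$-stable bundle of rank $p$ with $\Delta(G)\cdot H^{n-2}=0$ if $n\ge2$. For every closed real $(1,1)$-form $\eta\in2\pi c_1(G)$ there is a metric on $G$ with curvature $\frac1p\eta\otimes\mathrm{Id}$.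
\end{lemma}

\begin{proof}
By (UY) and (KL), $G$ has a metric $k$ with $\Theta_{G,k}=\frac1p\mathrm{Tr}\,\Theta_{G,k}\otimes\mathrm{Id}$; for $n=1$ this follows from the Hermite--Einstein condition itself. The real $(1,1)$-form $\mathrm{Tr}\,\Theta_{G,k}-\eta$ is exact, so it equals $i\partial\bar\partial\varphi$ for a smooth real $\varphi$. The metric $ke^{\varphi/p}$ has curvature $\Theta_{G,k}-\frac1pi\partial\bar\partial\varphi\otimes\mathrm{Id}=\frac1p\eta\otimes\mathrm{Id}$.
\end{proof}

\section{The structure of numerically projectively flat bundles}\label{sec:struct}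

Nefness of a $\mathbb Q$-twisted bundle is awkward to handle directly. The first step replaces it by a condition that is easy to restrict to sub- and quotient bundles.

\begin{lemma}\label{lem:curve}
$E$ is numerically projectively flat if and only if $f^*E$ is semistable for every curve $f:C\to X$.
\end{lemma}

\begin{proof}
Suppose all $f^*E$ are semistable. A rank-one quotient $f^*E\to L$ satisfies $\deg L\ge\frac1r\deg f^*\det E$, so $F$ is nef by \eqref{eq:neftest} with $V=E$, $\theta=\frac1rc_1(E)$. The bundles $f^*E^*$ are semistable too, so \eqref{eq:neftest} with $V=E^*$, $\theta=-\frac1rc_1(E)$ shows that $F^*$ is nef.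

Conversely, let $F$ be nef and let $f:C\to X$ be a curve. We pass to a cover on which the $r$-th root of $\det E$ exists. Let $\phi$ be a rational function on $C$ with a simple zero. At that zero the polynomial $T^r-\phi$ is Eisenstein, so it is irreducible over the function field of $C$; adjoining a root of it, we obtain a cover $g:C'\to C$ of degree $r$ with $C'$ smooth and connected. The degree of $g^*f^*\det E$ is $r\deg f^*E$, divisible by $r$. Since $\mathrm{Pic}^0(C')$ is a divisible group, $g^*f^*\det E=M^r$ for a line bundle $M$ with $\deg M=\deg f^*E$. The tautological class of $g^*f^*E\otimes M^{-1}$ is numerically the pullback of the nef class $c_1(\mathcal O_{\mathbb P(E)}(1))-\frac1r\pi^*c_1(E)$, so $g^*f^*E\otimes M^{-1}$ is nef. If $f^*E\to Q$ is a quotient bundle of rank $q\ge1$, then $g^*Q\otimes M^{-1}$ is nef, so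
\[
0\le\deg(g^*Q\otimes M^{-1})=r\deg Q-q\deg f^*E ,
\]
which is the semistability inequality for $Q$.
\end{proof}

The next lemma is the algebraic half of the ``if'' direction. It says that a numerically projectively flat bundle is built from projectively flat ones, all having the same scalar curvature. The subtle point is that the pieces must be vector bundles and not merely sheaves: otherwise we could not splice metrics together.

\begin{lemma}\label{lem:struct}
Let $E$ be numerically projectively flat and let $H$ be any ample class on $X$. There is a filtration $0=E_0\subset E_1\subset\dots\subset E_l=E$ by holomorphic subbundles such that, for every closed real $(1,1)$-form $\omega\in2\pi c_1(E)$, each quotient $Q_i=E_i/E_{i-1}$ has a metric $h_i$ with $\Theta_{Q_i,h_i}=\frac1r\omega\otimes\mathrm{Id}$.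
\end{lemma}

\begin{proof}
We argue by induction on $r$.

\emph{Step 1: slope inequalities for all polarizations.} Let $E\to Q$ be a torsion-free quotient of rank $q\ge1$ and let $A_1,\dots,A_{n-1}$ be ample rational classes. Intersecting general members of large multiples of the $A_i$ gives a smooth connected curve $C\subset X$ which misses the set, of codimension $\ge2$, where $Q$ is not locally free (for $n=1$ take $C=X$). So $Q|_C$ is a quotient bundle of $E|_C$, which is semistable by Lemma~\ref{lem:curve}, and
\begin{equation}\label{eq:slopes}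
\Big(c_1(Q)-\frac qrc_1(E)\Big)\cdot A_1\cdots A_{n-1}\ge0 .
\end{equation}
In particular $E$ is $H$-semistable.

\emph{Step 2: choice of $E_1$ and its first Chern class.} Among the nonzero saturated subsheaves of $E$ with slope $\mu_H(E)$ let $E_1$ have minimal rank $p$. It is $H$-stable: otherwise $E_1$ contains a subsheaf of smaller positive rank and slope at least $\mu_H(E)$, whose saturation in $E$ has slope exactly $\mu_H(E)$ by semistability, against the minimality of $p$. If $p=r$, go to Step 4 with $E_1=E$. Otherwise put $Q=E/E_1$, $q=r-p$ and $D=c_1(Q)-\frac qrc_1(E)$, so $D\cdot H^{n-1}=0$. We claim that $D=0$ in $H^2(X,\mathbb R)$. For $n=1$ this is clear. For $n\ge2$ we use that \eqref{eq:slopes} holds for all polarizations. Let $B$ be a rational divisor class, and apply \eqref{eq:slopes} with $A_1=\dots=A_{n-2}=H$ and $A_{n-1}=H\pm\varepsilon B$, where $\varepsilon>0$ is rational and so small that these classes are ample. Since $D\cdot H^{n-1}=0$, we get $\pm D\cdot H^{n-2}\cdot B\ge0$, so $D\cdot H^{n-2}\cdot B=0$. Taking $B=D$ gives $D^2\cdot H^{n-2}=0$. By the Hodge--Riemann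 relations the quadratic form $\alpha\mapsto\alpha^2\cdot H^{n-2}$ is negative definite on real $(1,1)$-classes $\alpha$ with $\alpha\cdot H^{n-1}=0$, so $D=0$. Hence $c_1(E_1)=\frac prc_1(E)$ in $H^2(X,\mathbb R)$.

\emph{Step 3: $E_1$ is a subbundle.} Since $\Lambda^pE$ is reflexive, the inclusion induces a map $\det E_1\to\Lambda^pE$, that is, a nonzero section $\tau$ of $W=\Lambda^pE\otimes(\det E_1)^{-1}$. If $\tau(x)\ne0$, then $E_1$ is a subbundle near $x$. Indeed, $\tau$ has no zero near $x$, and it is decomposable wherever $E_1$ is a subbundle, hence on a dense open set, hence near $x$, because decomposability is a closed condition. So $\tau$ defines a subbundle of rank $p$ near $x$, which coincides with $E_1$ off a set of codimension $\ge2$. Both are reflexive, so they coincide near $x$.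

It remains to show that $\tau$ has no zeros; here semistability on \emph{every} curve, not just on general ones, is needed. For $n=1$ the saturated subsheaf $E_1$ is a subbundle. Let $n\ge2$, suppose $\tau(x)=0$, choose $y$ with $\tau(y)\ne0$, and let $f:C\to X$ be the normalization of an irreducible curve through $x$ and $y$. By Lemma~\ref{lem:curve} and (T), $f^*W$ is semistable, and by Step 2 its slope is $\frac pr\deg f^*c_1(E)-\deg f^*c_1(E_1)=0$. But $f^*\tau$ is a nonzero section vanishing at a point $z$ over $x$, so it gives an inclusion $\mathcal O_C(z)\hookrightarrow f^*W$ of a line bundle of degree $1$, a contradiction.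

So $E_1$ and $Q$ are vector bundles. For every curve $f$ the three terms of $0\to f^*E_1\to f^*E\to f^*Q\to0$ have the same slope and the middle one is semistable; subsheaves of $f^*E_1$ are subsheaves of $f^*E$, and quotients of $f^*Q$ are quotients of $f^*E$, so $f^*E_1$ and $f^*Q$ are semistable. By Lemma~\ref{lem:curve}, $E_1$ and $Q$ are numerically projectively flat, and $c_1(E_1)/p=c_1(Q)/q=c_1(E)/r$. By induction $Q$ has a filtration as claimed. For $\omega\in2\pi c_1(E)$ the form $\frac qr\omega$ lies in $2\pi c_1(Q)$, so the graded pieces of $Q$ have metrics with curvature $\frac1q\cdot\frac qr\omega\otimes\mathrm{Id}=\frac1r\omega\otimes\mathrm{Id}$. The preimages in $E$ of the filtration of $Q$, together with $E_1$, form the filtration of $E$, and only the quotient $E_1$ is still to be treated.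

\emph{Step 4: the metric on $G=E_1$.} The bundle $G$ is $H$-stable, $c_1(G)=\frac prc_1(E)$ in $H^2(X,\mathbb R)$, and $f^*G$ is semistable for every curve $f$; hence by (T) so is $f^*\mathrm{End}\,G$, of degree $0$. Thus rank-one quotients of $f^*\mathrm{End}\,G$ have degree $\ge0$, and $\mathrm{End}\,G$ is nef by \eqref{eq:neftest} with $\theta=0$. If $n\ge2$, then $c_1(\mathrm{End}\,G)=0$ and (DPS) give $\Delta(G)\cdot H^{n-2}=c_2(\mathrm{End}\,G)\cdot H^{n-2}=0$. Since $\frac pr\omega\in2\pi c_1(G)$, Lemma~\ref{lem:pf} yields a metric with curvature $\frac1p\cdot\frac pr\omega\otimes\mathrm{Id}=\frac1r\omega\otimes\mathrm{Id}$.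
\end{proof}

\section{Metrics with almost scalar curvature}\label{sec:metrics}

We now splice the metrics on the quotients together, exactly as in the first example of Section~\ref{sec:example}.

\begin{lemma}\label{lem:rescale}
Let $E$ have a filtration by subbundles with quotients $Q_i$, let $h_i$ be metrics on $Q_i$, and put $h=\bigoplus h_i$. There are metrics $h_t$ $(t>0)$ on $E$ and isometric $C^\infty$ isomorphisms $g_t:(\bigoplus Q_i,h)\to(E,h_t)$ such that $g_t^*\Theta_{E,h_t}\to\bigoplus\Theta_{Q_i,h_i}$ uniformly on $X$ as $t\to0$.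
\end{lemma}

\begin{proof}
Choose a $C^\infty$ splitting $E\cong\bigoplus Q_i$ compatible with the filtration. Then $\bar\partial_E=\bar\partial_0+\beta$, where $\bar\partial_0=\bigoplus\bar\partial_{Q_i}$ and $\beta=(\beta_{ij})_{i<j}$ consists of $(0,1)$-forms $\beta_{ij}$ with values in $\mathrm{Hom}(Q_j,Q_i)$. Put $g_t=\bigoplus t^i\,\mathrm{Id}_{Q_i}$. Then
\[
g_t^{-1}\bar\partial_Eg_t=\bar\partial_0+\beta_t,\qquad(\beta_t)_{ij}=t^{j-i}\beta_{ij},
\]
and $\beta_t\to0$ in $C^\infty$ as $t\to0$, because only exponents $j-i\ge1$ occur. Let $h_t=(g_t)_*h$. The map $g_t$ is isometric, and holomorphic from the structure $\bar\partial_0+\beta_t$ to $\bar\partial_E$, so $g_t^*\Theta_{E,h_t}$ is the Chern curvature of $(\bar\partial_0+\beta_t,h)$. The corresponding Chern connection is $D_0+\beta_t-\beta_t^*$, where $D_0$ is that of $(\bar\partial_0,h)$, and its curvature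
\[
i\big(D_0^2+D_0(\beta_t-\beta_t^*)+(\beta_t-\beta_t^*)\wedge(\beta_t-\beta_t^*)\big)
\]
tends uniformly to $iD_0^2=\bigoplus\Theta_{Q_i,h_i}$.
\end{proof}

\begin{lemma}\label{lem:almost}
Let $\omega\in2\pi c_1(E)$ be a K\"ahler form and let $h_\nu$ be metrics on $E$ with $\sup_X|\Theta_{E,h_\nu}-\frac1r\omega\otimes\mathrm{Id}|_{\omega,h_\nu}\to0$. Let $P$ be admissible. Then $h_\nu$ is $P$-positive for large $\nu$, and
\[
\frac1{(2\pi)^n}\int_X\Phi_P(\Theta_{E,h_\nu})\to\frac{c_1(E)^n}{n!\,r^n}.
\]
\end{lemma}

\begin{proof}
In $\omega$-unitary coordinates and $h_\nu$-orthonormal frames the hypothesis says that $c_{jk\lambda\mu}\to\frac1r\delta_{jk}\delta_{\lambda\mu}$, uniformly over $X$. So the matrices $(c_{jk\lambda\mu})$ and $(c_{jk\mu\lambda})$ are eventually positive definite, which gives all three kinds of positivity, and the $r$-th roots of their determinants tend uniformly to $(r^{-nr})^{1/r}=r^{-n}$. Similarly $a(v)\to r^{-n}$, uniformly in $x$ and unit $v$; the infimum and the power means of $a$ lie between the minimum and the maximum of $a$, so they tend to $r^{-n}$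 as well. Since $dV=\omega^n/n!$ in these coordinates, $\Phi_P(\Theta_{E,h_\nu})\to r^{-n}\omega^n/n!$ uniformly. Now integrate and use $\int_X\omega^n=(2\pi)^nc_1(E)^n$.
\end{proof}

\section{The deficit controls the trace-free curvature}\label{sec:pointwise}

We turn to the other direction. Let $h$ be a $P$-positive metric, and put
\[
\Theta=\Theta_{E,h},\quad\omega=\mathrm{Tr}_E\Theta,\quad A=\Theta-\tfrac1r\omega\otimes\mathrm{Id},\quad n!\,r^n\,\Phi_P(\Theta)=\varphi_P\,\omega^n,\quad\delta_P=1-\varphi_P .
\]
So $\mathrm{Tr}_EA=0$; norms are taken with respect to $\omega$ and $h$. The bound \eqref{eq:upper} follows from $\delta_P\ge0$, an inequality of means. We need to know how much is lost in it. The elementary inequality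
\begin{equation}\label{eq:log}
x-1-\log x=\int_1^x\frac{t-1}t\,dt\ \ge\ \frac{(x-1)^2}{2\max(1,x)}\qquad(x>0)
\end{equation}
measures this loss. The lower bound is comparable to $(x-1)^2$ only as long as $x$ stays bounded. Here positivity enters: each eigenvalue is bounded by the trace, and the trace is normalized.

\begin{lemma}\label{lem:pointwise}
Pointwise, $\varphi_P\le1$ and $|A|^2\le C_P\,\delta_P$, where
\[
C_N=C_{N^*}=\frac{n^2}{1-e^{-n/2}},\qquad C_G=C_{G,s}=\frac{n(r+1)}{1-e^{-n/2}}\quad(0<s\le\infty).
\]
\end{lemma}

\begin{proof}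
Work at a point in $\omega$-unitary coordinates and an orthonormal frame. Then $dV=\omega^n/n!$, and $\mathrm{Tr}_E\Theta=\omega$ reads $\sum_\lambda c_{jk\lambda\lambda}=\delta_{jk}$. In each case we find a number $y$, proportional to $|A|^2$, with
\begin{equation}\label{eq:y}
\varphi_P\le e^{-y},\qquad0\le y\le\tfrac n2 .
\end{equation}
The function $1-e^{-y}$ is concave and vanishes at $0$, so on $[0,\frac n2]$ it lies above its chord, and \eqref{eq:y} gives $\delta_P\ge1-e^{-y}\ge\frac{2y}n(1-e^{-n/2})$.

\emph{Case $P=N$ or $N^*$.} Put $m=nr$ and let $x_1,\dots,x_m>0$ be the eigenvalues of $r(c_{jk\lambda\mu})$, respectively $r(c_{jk\mu\lambda})$. Their sum is $r\sum_{j,\lambda}c_{jj\lambda\lambda}=m$, so each $x_i\le m$. Moreover $\varphi_P=(\prod x_i)^{1/r}$, and $|A|^2=r^{-2}S$ with $S=\sum(x_i-1)^2$, since exchanging $\lambda$ and $\mu$ does not affect the norm. As $\sum(x_i-1)=0$, \eqref{eq:log} gives $-\sum\log x_i\ge S/(2m)$, hence $\varphi_P\le e^{-y}$ with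
\[
y=\frac S{2mr}=\frac{|A|^2}{2n}.
\]
Since $S=\sum x_i^2-m\le m\sum x_i-m\le m^2$, we have $y\le\frac m{2r}=\frac n2$. This proves \eqref{eq:y}, and $\delta_P\ge n^{-2}(1-e^{-n/2})|A|^2$.

\emph{Case $P=G$ or $(G,s)$.} For unit $v$ complete $v$ to an orthonormal basis; the matrices $\Theta(\cdot)$ of its members are positive with sum $\mathrm{Id}$, so $0<\Theta(v)\le\mathrm{Id}$, and the eigenvalues $x_j(v)$ of $r\Theta(v)$ lie in $(0,r]$. Since $\int v_\lambda\bar v_\mu\,d\sigma=\frac1r\delta_{\lambda\mu}$, we have $\int\sum_jx_j(v)\,d\sigma=\sum_{j,\lambda}c_{jj\lambda\lambda}=n$. Now $\varphi_P$ is the infimum, or the power mean of exponent $-s$, of the function $r^na(v)=\prod_jx_j(v)$, so it is at most the geometric mean of this function. With \eqref{eq:log},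
\[
\log\varphi_P\le\int\sum_j\log x_j(v)\,d\sigma\le-\frac1{2r}\int\sum_j(x_j(v)-1)^2\,d\sigma=:-y .
\]
To compute $y$, let $A(v)=\big(\sum_{\lambda,\mu}A_{jk\lambda\mu}v_\lambda\bar v_\mu\big)_{jk}$, which for unit $v$ is $\Theta(v)-\frac1r\mathrm{Id}$, with eigenvalues $(x_j(v)-1)/r$; so $y=\frac r2\int|A(v)|^2d\sigma$. The operator $\int(v\otimes v)(v\otimes v)^*d\sigma$ is $U(r)$-invariant of trace $1$ and supported on $\mathrm{Sym}^2\mathbb C^r$, which is irreducible of dimension $\frac{r(r+1)}2$. So it is $\frac2{r(r+1)}$ times the projection onto $\mathrm{Sym}^2\mathbb C^r$, i.e.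
\[
\int v_\lambda v_\beta\,\bar v_\mu\bar v_\alpha\,d\sigma=\frac{\delta_{\lambda\mu}\delta_{\alpha\beta}+\delta_{\lambda\alpha}\delta_{\mu\beta}}{r(r+1)} .
\]
Multiply this by $A_{jk\lambda\mu}\overline{A_{jk\alpha\beta}}$ and sum over all indices; the left side becomes $\int|A(v)|^2d\sigma$. On the right the first term contributes nothing because $\mathrm{Tr}_EA=0$, and the second gives $\int|A(v)|^2d\sigma=\frac{|A|^2}{r(r+1)}$. Hence $y=\frac{|A|^2}{2(r+1)}$. Finally $\int\sum_j(x_j-1)^2d\sigma=\int\sum_jx_j^2\,d\sigma-n\le rn-n$, so $y\le\frac{n(r-1)}{2r}\le\frac n2$. This proves \eqref{eq:y}, and $\delta_P\ge\frac1{n(r+1)}(1-e^{-n/2})|A|^2$.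
\end{proof}

For fixed $P$, define the deficit of $h$ and the deficit of $E$ by
\[
D_h=1-\frac{n!\,r^n}{(2\pi)^nc_1(E)^n}\int_X\Phi_P(\Theta_{E,h}),\qquad
D_P(E)=\inf_hD_h=1-\frac{n!\,r^n\,\mathrm{MAVol}_P(E)}{c_1(E)^n}\in[0,1),
\]
the infimum being over all $P$-positive $h$. Since $\int_X\omega^n=(2\pi)^nc_1(E)^n$, we have $\int_X\delta_P\,\omega^n=D_h(2\pi)^nc_1(E)^n$, and Lemma~\ref{lem:pointwise} integrates to
\begin{equation}\label{eq:L2}
\int_X|A|^2\,\omega^n\le C_P\,D_h\,(2\pi)^nc_1(E)^n .
\end{equation}

\begin{remark}\label{rem:known}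
The inequality $\varphi_P\le1$ reproves \eqref{eq:upper}. If a $P$-positive $h$ attains equality, then $D_h=0$, so $A=0$ and $h$ is projectively flat. Conversely, let $E$ have a $P$-positive metric and a projectively flat metric $k$, and let $\omega\in2\pi c_1(E)$ be K\"ahler. The conformal change in the proof of Lemma~\ref{lem:pf}, applied to $k$, gives a metric with curvature $\frac1r\omega\otimes\mathrm{Id}$, for which $\Phi_P=\omega^n/(n!\,r^n)$; so equality is attained.
\end{remark}

\section{Slopes and discriminant}\label{sec:slopes}

In the $L^2$ bound \eqref{eq:L2} the form $A$, the norm and $\omega$ all vary with $h$. To extract information about $E$ itself we compare with quantities independent of the metric. For slopes, the tool is the principle that curvature decreases in subbundles, in a form that tolerates singularities of the subsheaf.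

\begin{lemma}\label{lem:sub}
Let $\Theta=\Theta_{E,h}>_G0$ and $\omega=\mathrm{Tr}_E\Theta$. Let $S\subset E$ be a saturated subsheaf of rank $p$, $0<p<r$, which is a subbundle off the analytic set $Z$ of codimension $\ge2$. Then
\[
2\pi c_1(S)\cdot[\omega]^{n-1}\le\int_{X\setminus Z}\mathrm{Tr}(\Theta|_S)\wedge\omega^{n-1},
\]
where $\mathrm{Tr}(\Theta|_S)=\sum_a\langle\Theta e_a,e_a\rangle$ for an orthonormal basis $(e_a)$ of $S$.
\end{lemma}

\begin{proof}
Let $k$ be a smooth metric on $\det S$, let $\tau$ be the section of $\Lambda^pE\otimes(\det S)^{-1}$ given by the inclusion, and put $u=\log|\tau|^2$, the norm being induced by $h$ and $k$. On $X\setminus Z$ we have $\tau\ne0$, and the metric induced by $h$ on $\det S$ is $|\tau|^2k$. With $\Theta_S$ the curvature of $h|_S$ and $\Theta_k$ that of $k$, this means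
\[
i\partial\bar\partial u=\Theta_k-\mathrm{Tr}\,\Theta_S\ \ge\ \Theta_k-\mathrm{Tr}(\Theta|_S)\ \ge\ \Theta_k-\omega\ \ge\ -C\omega
\]
on $X\setminus Z$, for a constant $C$. The first inequality is the decrease of curvature in subbundles. The second is Griffiths positivity: complete $(e_a)$ to an orthonormal basis of $E$ and drop positive terms. Locally $\omega=i\partial\bar\partial\psi$, and $u+C\psi$ is plurisubharmonic off $Z$ and locally bounded above, so it extends across $Z$; thus $u$ extends to a function on $X$ with $i\partial\bar\partial u+C\omega\ge0$ as a current. By Stokes' theorem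
\[
\int_X(i\partial\bar\partial u+C\omega)\wedge\omega^{n-1}=C\int_X\omega^n .
\]
Dropping the mass of this positive current on $Z$ gives $\int_{X\setminus Z}i\partial\bar\partial u\wedge\omega^{n-1}\le0$. Hence
\[
0\ge\int_{X\setminus Z}\big(\Theta_k-\mathrm{Tr}(\Theta|_S)\big)\wedge\omega^{n-1}=2\pi c_1(S)\cdot[\omega]^{n-1}-\int_{X\setminus Z}\mathrm{Tr}(\Theta|_S)\wedge\omega^{n-1},
\]
where the last integral is finite because $0\le\mathrm{Tr}(\Theta|_S)\le\omega$.
\end{proof}

\begin{proposition}\label{prop:quant}
Suppose that $E$ has a $P$-positive metric, and put $H=c_1(E)$. Every saturated subsheaf $S\subset E$ of rank $p$, $0<p<r$, satisfies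
\begin{equation}\label{eq:quantslope}
\mu_H(S)\le\mu_H(E)+\frac1{\sqrt{pn}}\sqrt{C_P\,D_P(E)}\;c_1(E)^n ,
\end{equation}
and for $n\ge2$
\begin{equation}\label{eq:quantdelta}
-\frac rn\,C_P\,D_P(E)\,c_1(E)^n\ \le\ \Delta(E)\cdot c_1(E)^{n-2}\ \le\ \frac r{n(n-1)}\,C_P\,D_P(E)\,c_1(E)^n .
\end{equation}
\end{proposition}

\begin{proof}
Let $h$ be $P$-positive. We prove both statements with $D_h$ in place of $D_P(E)$ and then take the infimum over $h$; this is legitimate because the quantities being estimated do not depend on $h$. Note that $[\omega]=2\pi H$ for every $h$, and $|\Lambda A|\le\sqrt n\,|A|$.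

\emph{Slopes.} Let $Z$ be the set of codimension $\ge2$ off which $S$ is a subbundle. From $\Theta=\frac1r\omega\otimes\mathrm{Id}+A$ and $|\mathrm{Tr}_S(\Lambda A)|\le\sqrt p\,|\Lambda A|\le\sqrt{pn}\,|A|$ we get, off $Z$,
\[
\mathrm{Tr}(\Theta|_S)\wedge\omega^{n-1}=\Big(\frac pr+\frac1n\mathrm{Tr}_S(\Lambda A)\Big)\omega^n\le\Big(\frac pr+\sqrt{\frac pn}\,|A|\Big)\omega^n .
\]
By the Cauchy--Schwarz inequality and \eqref{eq:L2}, $\int_X|A|\,\omega^n\le\sqrt{C_PD_h}\,(2\pi)^nc_1(E)^n$. So Lemma~\ref{lem:sub}, divided by $(2\pi)^n$, gives
\[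
c_1(S)\cdot H^{n-1}\le\frac prH^n+\sqrt{\frac pn}\sqrt{C_PD_h}\;H^n .
\]
Divide by $p$ and note that $\mu_H(E)=H^n/r$.

\emph{Discriminant.} The class $ch_2(E)$ is represented by $\frac1{8\pi^2}\mathrm{Tr}(\Theta\wedge\Theta)=\frac1{8\pi^2}\big(\frac1r\omega^2+\mathrm{Tr}(A\wedge A)\big)$, the mixed term vanishing because $\mathrm{Tr}_EA=0$. Since $\Delta(E)=c_1(E)^2-2r\,ch_2(E)$ and $c_1(E)^2$ is represented by $\omega^2/4\pi^2$, the class $\Delta(E)$ is represented by $-\frac r{4\pi^2}\mathrm{Tr}(A\wedge A)$. Next, in $\omega$-unitary coordinates, wedging with $\omega^{n-2}/(n-2)!$ retains from $A\wedge A=i^2\sum A_{jk}A_{lm}\,dz_j\wedge d\bar z_k\wedge dz_l\wedge d\bar z_m$ only the terms with $j\ne l$ and either $(k,m)=(j,l)$ or $(k,m)=(l,j)$, with opposite signs. Adding the terms with $j=l$, which cancel, we obtain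
\[
\mathrm{Tr}(A\wedge A)\wedge\frac{\omega^{n-2}}{(n-2)!}=\sum_{j,l}\mathrm{Tr}\big(A_{jj}A_{ll}-A_{jl}A_{lj}\big)\frac{\omega^n}{n!}=\big(|\Lambda A|^2-|A|^2\big)\frac{\omega^n}{n!},
\]
since $A_{lj}=A_{jl}^*$. Therefore
\begin{equation}\label{eq:deltaint}
(2\pi)^n\,\Delta(E)\cdot c_1(E)^{n-2}=\frac r{n(n-1)}\int_X\big(|A|^2-|\Lambda A|^2\big)\,\omega^n .
\end{equation}
The integrand lies between $-(n-1)|A|^2$ and $|A|^2$, and \eqref{eq:L2} gives \eqref{eq:quantdelta} with $D_h$.
\end{proof}

\begin{remark}
The discriminant alone can obstruct equality. The tangent bundle of $\mathbb P^2$ is stable, so slopes give no obstruction. With the Fubini--Study metric it is Griffiths positive, and $c_1^2=9$, $c_2=3$ give $\Delta=4\cdot3-9=3$. With $C_G=6/(1-e^{-1})$, \eqref{eq:quantdelta} reads $3\le9\,C_GD_P$, so $D_P(T_{\mathbb P^2})\ge(1-e^{-1})/18$ for $P=G$ and $P=(G,s)$.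
\end{remark}

\section{Proof of Theorems \ref{thm:main} and \ref{thm:class}}\label{sec:proof}

If the deficit of $E$ is zero, Proposition~\ref{prop:quant} shows that $E$ is semistable with vanishing discriminant number. What is left is to return from these numerical conditions to nefness. The difficulty is that semistability with respect to one polarization says nothing a priori about special curves; Simpson's theorem provides the missing uniformity.

\begin{lemma}\label{lem:back}
Let $H$ be ample and let $E$ be $H$-semistable with $\Delta(E)\cdot H^{n-2}=0$ if $n\ge2$. Then $E$ is numerically projectively flat.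
\end{lemma}

\begin{proof}
For $n=1$ a curve in $X$ is a finite map of curves, so $f^*E$ is semistable by (T) and Lemma~\ref{lem:curve} applies. Let $n\ge2$. Passing to $V=\mathrm{End}\,E$ removes the twist: $V$ is $H$-semistable by (T), $c_1(V)=0$, and $ch_2(V)\cdot H^{n-2}=-c_2(V)\cdot H^{n-2}=-\Delta(E)\cdot H^{n-2}=0$. By (S), $V$ has a filtration by subbundles whose quotients are $H$-stable bundles with vanishing real Chern classes. Lemma~\ref{lem:pf} with $\eta=0$ shows that these quotients are hermitian flat, hence nef. So $V$ is an iterated extension of nef bundles, and $V$ is nef.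

Let $f:C\to X$ be a curve and suppose $f^*E$ is not semistable. Then it has a subbundle $S$ with quotient bundle $Q$ and $\mu(S)>\mu(Q)$. The bundle $S^*\otimes Q$ is a quotient of the nef bundle $f^*V=f^*E^*\otimes f^*E$, but its slope is $\mu(Q)-\mu(S)<0$, a contradiction. So $f^*E$ is semistable for every curve $f$, and Lemma~\ref{lem:curve} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
$(1)\Rightarrow(4)$. A $P$-positive metric makes $\det E$ ample. Since $D_P(E)=0$, \eqref{eq:quantslope} says that $\mu_H(S)\le\mu_H(E)$ for every saturated subsheaf of smaller positive rank, where $H=c_1(E)$. By passing to saturations this holds for every subsheaf of smaller positive rank, and $E$ is semistable. For $n\ge2$, \eqref{eq:quantdelta} gives $\Delta(E)\cdot c_1(E)^{n-2}=0$.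

$(4)\Rightarrow(3)$ is Lemma~\ref{lem:back} with $H=c_1(E)$. $(3)\Rightarrow(5)$ is Lemma~\ref{lem:struct}.

$(5)\Rightarrow(6)$. Apply Lemma~\ref{lem:rescale} to the filtration and the metrics given by (5). Since $g_t$ is isometric, $|\Theta_{E,h_t}-\frac1r\omega\otimes\mathrm{Id}|_{\omega,h_t}=|g_t^*\Theta_{E,h_t}-\frac1r\omega\otimes\mathrm{Id}|_{\omega,h}$, which tends to $0$ uniformly.

$(6)\Rightarrow(2)$. As $\det E$ is ample, there is a K\"ahler form $\omega\in2\pi c_1(E)$. Lemma~\ref{lem:almost}, applied to the metrics given by (6) for $\varepsilon=1/\nu$, gives a $P$-positive metric and $\mathrm{MAVol}_P(E)\ge\frac{c_1(E)^n}{n!\,r^n}$ for every admissible $P$; the opposite inequality is \eqref{eq:upper}. $(2)\Rightarrow(1)$ is trivial.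

For the last assertion, $D_{h_\nu}\to0$, and \eqref{eq:L2} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $E$ has a $P$-positive metric, $\det E$ is ample. If $\mathrm{MAVol}_P(E)=\frac{c_1(E)^n}{n!\,r^n}$, then (1) holds, hence (3). If $E$ is numerically projectively flat, then (3) holds, hence (2), in particular for the given $P$.
\end{proof}

\section{Harder--Narasimhan slopes}\label{sec:HN}

We now extend the second example of Section~\ref{sec:example}. There the volume was bounded by the geometric mean of two degrees; for general $P$ the geometric mean is replaced by a function $g_P$ on positive hermitian $r\times r$ matrices $K$: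
\[
g_N(K)=g_{N^*}(K)=(\det K)^{1/r},\qquad g_G(K)=g_{G,\infty}(K)=\lambda_{\min}(K),
\]
\[
g_{G,s}(K)=\Big(\int_{|v|=1}\langle Kv,v\rangle^{-ns}\,d\sigma(v)\Big)^{-1/(ns)}\qquad(s<\infty).
\]
Each $g_P$ is invariant under $K\mapsto UKU^*$ for unitary $U$, homogeneous of degree $1$, and normalized by $g_P(\mathrm{Id})=1$. Each is concave: for $g_N$ this is Minkowski's determinant inequality; $\lambda_{\min}$ is an infimum of linear functions; and for $g_{G,s}$ it is the reverse Minkowski inequality for the exponent $-ns<0$, applied to the functions $v\mapsto\langle Kv,v\rangle$. Averaging $UKU^*$ over $U(r)$ and using concavity and invariance,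
\begin{equation}\label{eq:gmean}
g_P(K)\le g_P\Big(\frac{\mathrm{Tr}\,K}r\,\mathrm{Id}\Big)=\frac1r\mathrm{Tr}\,K .
\end{equation}
We write $g_P(x_1,\dots,x_r)$ for the value on a diagonal matrix, a symmetric function of the $x_i$, and $x^{(k)}$ for $x$ repeated $k$ times.

\begin{theorem}\label{thm:HN}
Let $E$ have a $P$-positive metric, and let $\mu_1>\dots>\mu_m$ and $r_1,\dots,r_m$ be the slopes and ranks of the Harder--Narasimhan quotients of $E$ with respect to $c_1(E)$. Let $\boldsymbol\nu$ be the $r$-vector with entries $\mu_i/c_1(E)^n$, each repeated $r_i$ times. Then all entries of $\boldsymbol\nu$ are positive, their sum is $1$, and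
\[
\mathrm{MAVol}_P(E)\le\frac{c_1(E)^n}{n!\,r^n}\;r\,g_P(\boldsymbol\nu).
\]
For $P=N,N^*$ the last factor $r\,g_P(\boldsymbol\nu)$ is $r\prod_i(\mu_i/c_1(E)^n)^{r_i/r}$. If $n=1$, equality holds:
\[
\mathrm{MAVol}_P(E)=g_P\big(\mu_1^{(r_1)},\dots,\mu_m^{(r_m)}\big).
\]
In particular, on curves $\mathrm{MAVol}_N(E)=\prod_i\mu_i^{r_i/r}$ and $\mathrm{MAVol}_G(E)=\mu_m$, and a bundle has a $P$-positive metric if and only if all its Harder--Narasimhan slopes are positive.
\end{theorem}

The idea of the upper bound: the mean traces of $K=\frac1n\Lambda\Theta$ on the pieces of the Harder--Narasimhan filtration are, by Lemma~\ref{lem:sub}, spread out at least as much as the slopes, and a symmetric concave function decreases when its arguments are spread out.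

\begin{proof}
Put $H=c_1(E)$, let $h$ be $P$-positive and $\omega=\mathrm{Tr}_E\Theta$.

\emph{Step 1: a pointwise bound.} In $\omega$-unitary coordinates let $C_{jj}=(c_{jj\lambda\mu})_{\lambda\mu}$ and $K=\frac1n\sum_jC_{jj}=\frac1n\Lambda\Theta$. Then $\mathrm{Tr}\,K=\frac1n\sum_{j,\lambda}c_{jj\lambda\lambda}=1$, and $K>0$ by Griffiths positivity. We claim that
\begin{equation}\label{eq:PhiK}
\Phi_P(\Theta)\le g_P(K)^n\,\frac{\omega^n}{n!}.
\end{equation}
For $P=N$, Fischer's inequality (the determinant of a positive block matrix is at most the product of the determinants of its diagonal blocks) and concavity of $\log\det$ give $\det(c)\le\prod_j\det C_{jj}\le(\det K)^n$. For $P=N^*$ the diagonal blocks are the transposes of the $C_{jj}$, and the same bound results. For $P=G$ and $(G,s)$, the inequality of means gives $a(v)=\det\Theta(v)\le\big(\frac1n\mathrm{tr}\,\Theta(v)\big)^n=\langle Kv,v\rangle^n$ for unit $v$; taking the infimum, or the power mean of exponent $-s$, yields \eqref{eq:PhiK}. By \eqref{eq:gmean}, $r\,g_P(K)\le1$, so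
\begin{equation}\label{eq:PhiK2}
n!\,r^n\,\Phi_P(\Theta)\le\big(r\,g_P(K)\big)^n\omega^n\le r\,g_P(K)\,\omega^n .
\end{equation}

\emph{Step 2: averaging.} Let $0=S_0\subset S_1\subset\dots\subset S_m=E$ be the Harder--Narasimhan filtration, and let $Z$ be an analytic set of codimension $\ge2$ off which all the $S_i$ are subbundles. Off $Z$ let $t_i>0$ be the trace of $K$ on the orthogonal complement $S_i\ominus S_{i-1}$. Averaging $UKU^*$ over the block unitary group $\prod U(r_i)$ replaces $K$ by the matrix equal to $\frac{t_i}{r_i}\mathrm{Id}$ on each block, so by concavity and invariance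
\[
g_P(K)\le g_P\big((t_1/r_1)^{(r_1)},\dots,(t_m/r_m)^{(r_m)}\big).
\]
Let $T_i>0$ be the mean of $t_i$ for the probability measure $\omega^n/\int_X\omega^n$, and put $\mathbf T=\big((T_1/r_1)^{(r_1)},\dots,(T_m/r_m)^{(r_m)}\big)$. By Jensen's inequality the mean of $g_P(K)$ is at most $g_P(\mathbf T)$.

\emph{Step 3: comparison of $\mathbf T$ with $\boldsymbol\nu$.} We have $\mathrm{Tr}(\Theta|_{S_k})\wedge\omega^{n-1}=\mathrm{Tr}(K|_{S_k})\,\omega^n=(t_1+\dots+t_k)\,\omega^n$. So Lemma~\ref{lem:sub}, divided by $(2\pi)^nH^n=\int_X\omega^n$, gives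
\[
T_1+\dots+T_k\ \ge\ \frac{c_1(S_k)\cdot H^{n-1}}{H^n}=\sum_{i\le k}\frac{r_i\mu_i}{H^n}\qquad(k<m),
\]
with equality, both sides being $1$, for $k=m$. In particular $r_m\mu_m/H^n\ge T_m>0$, so $\mu_m>0$ and all entries of $\boldsymbol\nu$ are positive; their sum is $1$. As functions of the index, the partial sums of $\mathbf T$ and of $\boldsymbol\nu$ are linear within each block. Hence the partial sums of $\mathbf T$, in the given order, dominate those of $\boldsymbol\nu$ at every index; a fortiori so do those of the decreasing rearrangement of $\mathbf T$. Since $\boldsymbol\nu$ is decreasing and the totals agree, $\mathbf T$ majorizes $\boldsymbol\nu$, so by Rado's theorem $\boldsymbol\nu$ is a convex combination of permutations of $\mathbf T$. By symmetry and concavity, $g_P(\mathbf T)\le g_P(\boldsymbol\nu)$. Integrating \eqref{eq:PhiK2},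
\[
n!\,r^n\int_X\Phi_P(\Theta)\le r\,g_P(\boldsymbol\nu)\,(2\pi)^nc_1(E)^n ,
\]
and the supremum over $h$ gives the upper bound.

\emph{Step 4: curves.} Let $n=1$. By homogeneity of $g_P$ the upper bound reads $\mathrm{MAVol}_P(E)\le g_P(\mu_1^{(r_1)},\dots,\mu_m^{(r_m)})$. For the lower bound assume only that all $\mu_i>0$; by Step 3 this is the case if $E$ has a $P$-positive metric. Refine the Harder--Narasimhan filtration by Jordan--H\"older filtrations of its quotients, so that the new quotients $G$ are stable bundles, of slopes $\mu_i$. Fix a positive $(1,1)$-form $\omega_0$ with $\int_X\omega_0=1$. By Lemma~\ref{lem:pf} each $G$ has a metric with curvature $2\pi\mu(G)\,\omega_0\otimes\mathrm{Id}$. By Lemma~\ref{lem:rescale}, $E$ has metrics $h_t$ whose curvature, in suitable $h_t$-orthonormal frames, converges uniformly to $2\pi\,\mathrm{diag}\big(\mu_1^{(r_1)},\dots,\mu_m^{(r_m)}\big)\,\omega_0$. For small $t$ it is positive, and for $n=1$ this is $P$-positivity for every $P$. When $n=1$ we also have $\Phi_P(\Theta)=g_P(\Theta/\omega_0)\,\omega_0$, directly from the definitions.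 So
\[
\frac1{2\pi}\int_X\Phi_P(\Theta_{E,h_t})\to g_P\big(\mu_1^{(r_1)},\dots,\mu_m^{(r_m)}\big).
\]
This proves the equality, and also that a $P$-positive metric exists if and only if all $\mu_i>0$. The formulas for $P=N$ and $P=G$ follow from the definitions of $g_N$ and $g_G$.
\end{proof}

\begin{remark}
If $E$ is not semistable, the entries of $\boldsymbol\nu$ are not all equal, and $r\,g_P(\boldsymbol\nu)<1$ by strictness in the inequalities between the geometric mean, the minimum or a power mean of negative exponent and the arithmetic mean. So Theorem~\ref{thm:HN} gives a second proof that equality in \eqref{eq:upper} forces semistability. It says nothing about the discriminant, which is seen by the full norm $|A|$ in Lemma~\ref{lem:pointwise} but not by $K=\frac1n\Lambda\Theta$.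
\end{remark}

\begin{thebibliography}{9}

\bibitem{DPS} Demailly, Peternell, Schneider, J. Alg. Geom. \textbf{3} (1994).

\bibitem{HL} Huybrechts, Lehn, \emph{The Geometry of Moduli Spaces of Sheaves}.

\bibitem{Ko} Kobayashi, \emph{Differential Geometry of Complex Vector Bundles}.

\bibitem{MA} \emph{Monge-Amp\`ere Functionals For The Curvature Tensor Of A Holomorphic Vector Bundle}, \url{https://www-fourier.univ-grenoble-alpes.fr/~demailly/manuscripts/ma-functionals-print.pdf}.

\bibitem{Si} Simpson, \emph{Higgs bundles and local systems}, Publ. IH\'ES \textbf{75} (1992).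

\end{thebibliography}

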